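\title{Fekete points of degree $cn$ need not form an admissible mesh}

\begin{abstract}
Bloom, Bos, Calvi and Levenberg conjectured that for every L-regular compact set $K\subset\mathbb{C}^d$ there is a constant $c$ such that Fekete points of degree $cn$ control the supremum norm on $K$ of polynomials of degree at most $n$, up to a factor independent of $n$. We disprove this in every dimension: one L-regular set defeats all values of $c$. We also show that Fekete points of degree $m_n$ have the required property for all L-regular sets exactly when $m_n$ grows at least like $n\log n$, and that in one variable the worst constant for degree $cn$, over all L-regular sets, is $(cn+1)^{1/c}$ up to an absolute factor. The counterexample is built by attaching, at exponentially small scales, copies of finite planar sets whose Fekete points omit exactly the point where a polynomial of low degree is large.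
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Meshes and Fekete points}
Let $\mathcal{P}^n$ be the space of holomorphic polynomials on $\mathbb{C}^d$ of total degree at most $n$; its dimension is $\binom{n+d}{d}$. Write $\|p\|_E=\sup_{z\in E}|p(z)|$. For a nonempty compact set $K\subset\mathbb{C}^d$, an integer $n\ge1$ and a finite set $F\subset K$, let $\Lambda_n(K,F)\in[1,\infty]$ be the least $C$ such that
\[
\|p\|_K\le C\,\|p\|_F\qquad\text{for all }p\in\mathcal{P}^n .
\]
This \emph{norming constant} measures what is lost when the maximum over $K$ is replaced by the maximum over $F$.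

Let $K$ be \emph{polynomially determining}: the only polynomial that vanishes on $K$ is zero. A sequence $(A_n)$ of finite subsets of $K$ is an \emph{admissible mesh} for $K$, in the sense of Calvi and Levenberg, if $\operatorname{Card}A_n=O(n^s)$ for some $s>0$ and $\sup_n\Lambda_n(K,A_n)<\infty$. If $\operatorname{Card}A_n<\dim\mathcal{P}^n$, then some nonzero $p\in\mathcal{P}^n$ vanishes on $A_n$ and $\Lambda_n(K,A_n)=\infty$. So a mesh has at least $\binom{n+d}{d}$ points at level $n$, a number of order $n^d$, and following Kro\'o the mesh is called \emph{optimal} if $\operatorname{Card}A_n=O(n^d)$.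

Fekete points are the natural candidates. Fix a degree $N$, let $M=\binom{N+d}{d}$, let $e_1,\dots,e_M$ be the monomials of degree at most $N$, and put
\[
\operatorname{VDM}_N(\xi_1,\dots,\xi_M)=\det\,[e_i(\xi_j)]_{i,j=1}^M .
\]
A \emph{degree $N$ Fekete set} of $K$ is an $M$-tuple of points of $K$ that maximizes $|\operatorname{VDM}_N|$ over $K^M$; one exists by compactness. We use the term only when the maximum is positive. The points are then distinct, and we identify the tuple with the set of its points. The maximum is positive when $K$ is determining: the evaluations at points of $K$ span the dual of $\mathcal{P}^N$, so some $M$ of them form a basis. An \emph{array of degree $cn$ Fekete points} is a sequence $(F_n)$ in which $F_n$ is a degree $cn$ Fekete set; for non-integer $c$ read $cn$ as $\lceil cn\rceil$. Such an array has $O(n^d)$ points at level $n$, so if it is an admissible mesh, it is an optimal one.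

\begin{example}[the disc]\label{ex:disc}
Let $K$ be the closed unit disc in $\mathbb{C}$ and $N\ge1$. The columns $(1,\xi_j,\dots,\xi_j^N)$ of the Vandermonde matrix have Euclidean length at most $\sqrt{N+1}$, so Hadamard's inequality gives $|\operatorname{VDM}_N|\le(N+1)^{(N+1)/2}$, with equality exactly when all $|\xi_j|=1$ and the columns are orthogonal. Orthogonality says $\sum_{i=0}^N(\xi_j\overline{\xi_k})^i=0$ for $j\ne k$, that is, $\xi_j\overline{\xi_k}$ is an $(N+1)$-st root of unity other than $1$. So the Fekete sets are the sets of $N+1$ equally spaced points on the unit circle. Let $p\in\mathcal{P}^n$ attain its norm at $z_0$, $|z_0|=1$. Some Fekete point $\xi$ lies within distance $\pi/(N+1)$ of $z_0$, and Bernstein's inequality $\|p'\|_K\le n\|p\|_K$ gives $|p(\xi)|\ge\bigl(1-\frac{\pi n}{N+1}\bigr)\|p\|_K$. For $N=cn$ and $c\ge4$ we obtain $\Lambda_n(K,F)\le(1-\pi/c)^{-1}$.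
\end{example}

On the disc, oversampling by a constant factor works because a polynomial of degree $n$ varies on the scale $1/n$ while the Fekete points are spaced on the scale $1/N$. One may expect the same on any set on which polynomials behave reasonably.

\subsection*{L-regularity and the conjecture}
The Siciak--Zaharjuta extremal function of $K$ is
\[
V_K(z)=\sup\Bigl\{\frac{1}{\deg p}\log|p(z)|:\ p\text{ a nonconstant polynomial},\ \|p\|_K\le1\Bigr\},
\]
and $K$ is \emph{L-regular} if $V_K$ is continuous on $\mathbb{C}^d$. The function $V_K$ is the best exponential growth rate of polynomials bounded on $K$: if $\|p\|_K\le1$, then $|p(z)|\le e^{\deg p\cdot V_K(z)}$. We use three immediate facts.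
\begin{itemize}
\item[(V1)] If $E\subset K$, then $V_K\le V_E$.
\item[(V2)] $V_K\ge0$ everywhere, and $V_K=0$ on $K$. For the first claim use $p=(1+\eta z_1)/(1+\eta\max_K|z_1|)$ and let $\eta\to0^+$.
\item[(V3)] An L-regular set is determining. Indeed, if $f\not\equiv0$ vanishes on $K$, then all multiples of $f$ compete in the supremum, so $V_K=+\infty$ on the dense set $\{f\ne0\}$, while $V_K=0$ on $K$.
\end{itemize}
We take the following statement from \cite{mesh}.

\begin{quote}
\textbf{Conjecture} (Bloom, Bos, Calvi and Levenberg). \emph{If $K\subset\mathbb{C}^d$ is compact and L-regular, then there are constants $c=c(K)$ and $C=C(K)$ such that $\Lambda_n(K,F_n)\le C$ for every $n$ and every degree $cn$ Fekete set $F_n$ of $K$. Thus any array of degree $cn$ Fekete points is an admissible mesh for $K$, and hence an optimal one.}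
\end{quote}

A short general argument, recalled in Section~\ref{sec:upper}, comes close: for every determining $K$ and every Fekete set $F$ of degree $N\ge n$,
\begin{equation}\label{eq:power}
\Lambda_n(K,F)\le\binom{N+d}{d}^{1/\lfloor N/n\rfloor}.
\end{equation}
For $N=cn$ the right side grows only like $n^{d/c}$, and it is bounded once $N$ has order $n\log n$. The conjecture asks whether L-regularity removes this last logarithm. It does not.

\subsection*{Results}
\begin{theorem}\label{thm:main}
For every $d\ge1$ there is an L-regular compact set $K\subset\mathbb{C}^d$ such that for every real $\gamma>0$ and every $A>0$ there are infinitely many $n$ for which \emph{every} degree $\lceil\gamma n\rceil$ Fekete set $F$ of $K$ has $\Lambda_n(K,F)>A$. In particular no $c(K)$ exists: for this $K$ and every $c$, no array of degree $cn$ Fekete points is an admissible mesh.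
\end{theorem}

\begin{theorem}\label{thm:threshold}
Let $d\ge1$ and let $(m_n)$ be integers with $m_n\ge n$. The following are equivalent.
\begin{itemize}
\item[(a)] For every L-regular compact $K\subset\mathbb{C}^d$ there is $C(K)$ with $\Lambda_n(K,F_n)\le C(K)$ for all $n\ge1$ and all degree $m_n$ Fekete sets $F_n$ of $K$.
\item[(b)] $\liminf_n m_n/(n\log n)>0$.
\end{itemize}
Moreover, for any countable family of sequences with $m_n\ge n$ that violate \textup{(b)}, one L-regular $K$ violates the bound in \textup{(a)} for all of them simultaneously.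
\end{theorem}

The assumption $m_n\ge n$ only excludes a trivial failure: if $m_n<n$, then $\operatorname{Card}F_n<\dim\mathcal{P}^n$ and $\Lambda_n=\infty$.

\begin{theorem}\label{thm:constant}
Let $d=1$. For integers $c,n\ge1$ let $L(c,n)$ be the supremum of $\Lambda_n(K,F)$ over all L-regular compact $K\subset\mathbb{C}$ and all degree $cn$ Fekete sets $F$ of $K$. Then
\[
\tfrac{1}{1032}\,(cn+1)^{1/c}\le L(c,n)\le(cn+1)^{1/c}.
\]
\end{theorem}

Theorem~\ref{thm:constant} shows that \eqref{eq:power} cannot be improved uniformly in $K$, but its extremal sets change with $n$. Theorem~\ref{thm:main} needs one set that is bad for infinitely many $n$.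

\subsection*{The idea}
Example~\ref{ex:disc} uses a rate: polynomials of degree $n$ do not vary on scales below $1/n$. L-regularity gives continuity of $V_K$ with no rate at all. An L-regular set may therefore contain pieces so small that, for polynomials of a given degree, they behave like isolated points. On a finite set in the plane, Fekete sets can be computed exactly, and one can arrange that they omit the one point at which a polynomial of low degree is large (Section~\ref{sec:finite}). Such a failure survives small enlargements of the set (Section~\ref{sec:stable}). The heart of the proof is Section~\ref{sec:attach}: a copy of the finite set is attached near a given compact set, at a scale tuned so that Fekete sets of the chosen degree select exactly the Fekete set of the finite configuration. Section~\ref{sec:construction} repeats this infinitely often and proves Theorems~\ref{thm:main} and~\ref{thm:threshold}. Section~\ref{sec:sharp} refines the finite set to prove Theorem~\ref{thm:constant}.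

\subsection*{Notation}
For $E\subset\mathbb{C}^d$ compact, $E^\varepsilon$ is the set of points whose distance to $E$ in the maximum norm $|z|_\infty=\max_j|z_j|$ is at most $\varepsilon$; note $(E^a)^b\subset E^{a+b}$. The closed disc $\{|t|\le\tau\}$ in $\mathbb{C}$ is $\overline{\mathbb{D}}_\tau$. For $t\in\mathbb{C}$ and $Z\subset\mathbb{C}$ put $\hat t=(t,0,\dots,0)\in\mathbb{C}^d$ and $\hat Z=\{\hat t:t\in Z\}$; let $\pi(z)=z_1$.

\section{Exchanging one point, and the upper bounds}\label{sec:upper}

All our information on Fekete sets comes from comparing a determinant with the one obtained by changing a single column.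

\begin{lemma}[exchange]\label{lem:exchange}
Let $M=\dim\mathcal{P}^N$ and let $\lambda_1,\dots,\lambda_M$ be linear functionals on $\mathcal{P}^N$ with $\det[\lambda_j(e_i)]\ne0$. Let $u_1,\dots,u_M\in\mathcal{P}^N$ be the dual basis, $\lambda_j(u_k)=\delta_{jk}$. Then $f=\sum_k\lambda_k(f)u_k$ for all $f\in\mathcal{P}^N$, and replacing $\lambda_k$ by any functional $\lambda$ multiplies the determinant by $\lambda(u_k)$.
\end{lemma}

\begin{proof}
The $\lambda_j$ form a basis of the dual space, which gives the $u_k$, the expansion of $f$, and $\lambda=\sum_j\lambda(u_j)\lambda_j$. The determinant is linear in its $k$-th column and vanishes when that column repeats another, so only the term $j=k$ survives.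
\end{proof}

When the $\lambda_j$ are the evaluations at the points $\xi_j$ of a degree $N$ Fekete set $F$ of $K$, the dual basis consists of the \emph{Lagrange polynomials} $\ell_k$ of $F$. Replacing $\xi_k$ by $z\in K$ multiplies the determinant by $\ell_k(z)$ and cannot increase its modulus. Hence
\begin{equation}\label{eq:lagrange}
\|\ell_k\|_K\le1,\qquad\text{and so}\qquad\|f\|_K\le\binom{N+d}{d}\|f\|_F\quad(f\in\mathcal{P}^N).
\end{equation}
If $p\in\mathcal{P}^n$ and $j=\lfloor N/n\rfloor\ge1$, then $p^j\in\mathcal{P}^N$; applying \eqref{eq:lagrange} to $p^j$ and taking $j$-th roots proves \eqref{eq:power}. With $d=1$ and $N=cn$ this is the upper bound in Theorem~\ref{thm:constant}.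

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(a)} in Theorem~\ref{thm:threshold}]
Choose $\varepsilon>0$ and $n_0\ge2$ with $m_n\ge\varepsilon n\log n$ for $n\ge n_0$. By (V3), \eqref{eq:power} applies to $K$. For $m\ge n$ we have $\lfloor m/n\rfloor\ge m/(2n)$, and $\binom{m+d}{d}\le(m+1)^d$. Therefore $\log\Lambda_n(K,F_n)\le 2dn\log(m_n+1)/m_n$. The function $x\mapsto\log(x+1)/x$ decreases on $(0,\infty)$, so for $n\ge n_0$
\[
\log\Lambda_n(K,F_n)\le\frac{2d\,\log(\varepsilon n\log n+1)}{\varepsilon\log n},
\]
which is bounded in $n$. For each of the finitely many $n<n_0$, the bound \eqref{eq:power} is finite because $m_n\ge n$.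
\end{proof}

This direction uses L-regularity only through (V3), and the constant obtained depends only on $d$ and the sequence $(m_n)$.

\section{Finite sets whose Fekete set omits the wrong point}\label{sec:finite}

In one variable, $|\operatorname{VDM}_N(\xi_1,\dots,\xi_{N+1})|=\prod_{i<j}|\xi_i-\xi_j|$. For a finite $T\subset\mathbb{C}$ we write $|\operatorname{VDM}(T)|$ for this product over all pairs of points of $T$ (it is $1$ if $|T|\le1$), and $\omega_T(z)=\prod_{t\in T}(z-t)$, so that $\omega_T'(s)=\prod_{t\in T\setminus\{s\}}(s-t)$ for $s\in T$.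

Let $S\subset\mathbb{C}$ have $N+2$ points. A degree $N$ Fekete set of $S$ has $N+1$ distinct points, so it is $S\setminus\{s\}$ for some $s$. Since
\begin{equation}\label{eq:omit}
|\operatorname{VDM}(S\setminus\{s\})|=|\operatorname{VDM}(S)|\,/\,|\omega_S'(s)|,
\end{equation}
the omitted point is one that \emph{minimizes} $|\omega_S'|$ on $S$. We want this point $s_*$ to be the place where some polynomial $P$ of low degree is much larger than on the rest of $S$.

\begin{example}[equal degrees]\label{ex:roots}
Let $S$ be the set of $(n+2)$-nd roots of unity and $N=n$. Then $|\omega_S'(s)|=n+2$ for all $s\in S$, so every $S\setminus\{s\}$ is a Fekete set. The polynomial $p(z)=1+z+\dots+z^n$ has $p(1)=n+1$, and for $s\in S\setminus\{1\}$ we get $p(s)=(s^{n+1}-1)/(s-1)=(s^{-1}-1)/(s-1)=-1/s$. By rotation, $\Lambda_n(S,F)\ge n+1$ for every Fekete set $F$, and equality holds in \eqref{eq:power}.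
\end{example}

To see what is needed when $N$ is several times $\deg P$, interpolate $f\in\mathcal{P}^N$ at the $N+2$ points of $S$. The coefficient of $z^{N+1}$ in the interpolation formula must vanish, which gives $\sum_{s\in S}f(s)/\omega_S'(s)=0$. Take $f=P^j$ with $j\deg P\le N$. If $|P|\le1$ on $S\setminus\{s_*\}$ and $P(s_*)=A$, then
\[
A^j=\Bigl|\sum_{s\ne s_*}P(s)^j\,\frac{\omega_S'(s_*)}{\omega_S'(s)}\Bigr|\le N+1 .
\]
To come near equality, the numbers $P(s)^j/\omega_S'(s)$ must be nearly equal. Suppose that $S\setminus\{s_*\}$ is a level set of $P^{c}$. Then $\omega_S'(s)$ is a fixed multiple of $P(s)^{c-1}P'(s)(s-s_*)$, so with $j=c-1$ we need $(z-s_*)P'(z)$ to be nearly constant on that level set. For $s_*=0$ and $P=A(1-z^\mu)$ we have $zP'(z)=-A\mu z^\mu$, and $z^\mu$ is close to $1$ wherever $|P|\le1$. This leads to the following sets, which consist of the origin and $c$ points near each $\mu$-th root of unity.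

\begin{lemma}[stars]\label{lem:star}
Let $c,\mu\ge1$ be integers and $A\ge2$ real. Put
\[
S=S(c,\mu,A)=\{0\}\cup\{s\in\mathbb{C}:(s^\mu-1)^c=A^{-c}\},\qquad P(z)=A(1-z^\mu).
\]
\begin{itemize}
\item[(i)] $|S|=c\mu+1$, $\omega_S(z)=z\bigl((z^\mu-1)^c-A^{-c}\bigr)$, and $|s|\le\frac32$ for $s\in S$.
\item[(ii)] $P(0)=A$ and $|P|=1$ on $S\setminus\{0\}$.
\item[(iii)] $\frac12\le|\omega_S'(0)|\le\frac32$, and $|\omega_S'(s)|\ge\frac12c\mu A^{1-c}$ for $s\in S\setminus\{0\}$.
\item[(iv)] If $c\mu\ge6A^{c-1}$, then $|\omega_S'(s)|\ge2|\omega_S'(0)|$ for $s\in S\setminus\{0\}$, and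
\[
e^{-2c\mu}\le\prod_{s'\in S'}|s-s'|\le e^{2c\mu}\qquad\text{for all }s\in S\text{ and }S'\subset S\setminus\{s\}.
\]
\end{itemize}
\end{lemma}

\begin{proof}
The nonzero points of $S$ solve $s^\mu=1+\eta/A$ with $\eta^c=1$. The $c$ numbers $1+\eta/A$ are distinct and have modulus in $[\frac12,\frac32]$. So there are $c\mu$ such points, they are all the roots of the monic polynomial $(z^\mu-1)^c-A^{-c}$, and $\frac12\le|s|^\mu\le\frac32$. This gives (i), and (ii) follows from $|1-s^\mu|=1/A$. We have $\omega_S'(0)=(-1)^c-A^{-c}$ with $A^{-c}\le\frac12$, and for $s\ne0$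
\[
|\omega_S'(s)|=|s|\cdot c\,|s^\mu-1|^{c-1}\mu|s|^{\mu-1}=c\mu A^{1-c}|s|^\mu\ge\tfrac12c\mu A^{1-c}.
\]
This is (iii). If $c\mu\ge6A^{c-1}$, the last quantity is at least $3\ge2|\omega_S'(0)|$. In particular $|\omega_S'(s)|\ge\frac12$ for all $s\in S$. All distances in $S$ are at most $3$, so the product in (iv) is at most $3^{c\mu}$. It equals $|\omega_S'(s)|$ divided by at most $c\mu$ distances, so it is at least $\frac12 3^{-c\mu}\ge6^{-c\mu}$. Finally $6<e^2$.
\end{proof}

Under the condition in (iv), the only degree $c\mu-1$ Fekete set of $S$ is $S\setminus\{0\}$, by \eqref{eq:omit}, and $\Lambda_\mu(S,S\setminus\{0\})\ge A$. For instance, with $c=2$, $\mu\ge6$ and $A=\mu/3$, the Fekete set of degree $2\mu-1$ has $\Lambda_\mu\ge\mu/3$, against the upper bound $2\mu$ from \eqref{eq:power}. What matters below is that the ratio of the number of Fekete points to the degree of $P$ is $c$, which is arbitrary, and that the price of a given $A$ is a number of points of order $A^{c-1}$.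

\section{Small enlargements and a criterion for L-regularity}\label{sec:stable}

A finite set is not L-regular, so the bad configurations must be thickened, and later constructions will add further pieces nearby. The first lemma says that a failure at one pair of degrees is not affected by this. It is essential that the hypothesis concerns \emph{every} Fekete set of $Y$, since we do not control which of them the Fekete sets of the enlargement approach.

\begin{lemma}[stability]\label{lem:stable}
Let $Y\subset\mathbb{C}^d$ be compact with $\max|\operatorname{VDM}_N|>0$ over tuples in $Y$. Suppose $\Lambda_n(Y,F)>A$ for every degree $N$ Fekete set $F$ of $Y$. Then there is $\delta>0$ such that $\Lambda_n(Y',F')>A$ for every compact $Y'$ with $Y\subset Y'\subset Y^\delta$ and every degree $N$ Fekete set $F'$ of $Y'$.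
\end{lemma}

\begin{proof}
Otherwise there are compact sets $Y_i$ with $Y\subset Y_i\subset Y^{1/i}$ and Fekete sets $F_i$ of $Y_i$ with $\|p\|_{Y_i}\le A\|p\|_{F_i}$ for all $p\in\mathcal{P}^n$. After passing to a subsequence, the tuples $F_i$ converge to a tuple $F$ of points of $Y$. Since $Y\subset Y_i$, each $|\operatorname{VDM}_N(F_i)|$ is at least the maximum of $|\operatorname{VDM}_N|$ over $Y$, and so is the limit $|\operatorname{VDM}_N(F)|$. Thus $F$ is a Fekete set of $Y$. For $p\in\mathcal{P}^n$ we have $\|p\|_Y\le\|p\|_{Y_i}\le A\|p\|_{F_i}\to A\|p\|_F$, so $\Lambda_n(Y,F)\le A$, a contradiction.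
\end{proof}

The final set will be a limit of simpler sets. The next lemma reduces its L-regularity to an estimate of $V_K$ near $K$, which by (V1) can be read off from subsets.

\begin{lemma}\label{lem:criterion}
Let $K\subset\mathbb{C}^d$ be compact with $V_K<\infty$ everywhere. Suppose that for every $\epsilon>0$ there is $\delta>0$ with $V_K\le\epsilon$ on $K^\delta$. Then $V_K$ is uniformly continuous; in particular $K$ is L-regular.
\end{lemma}

\begin{proof}
Let $|h|_\infty\le\delta$ and let $f$ be a nonconstant polynomial with $\|f\|_K\le1$. For $w\in K$ we have $w+h\in K^\delta$, so $|f(w+h)|\le e^{\epsilon\deg f}$. The polynomial $e^{-\epsilon\deg f}f(\cdot+h)$ has the same degree as $f$ and norm at most $1$ on $K$, so $\frac{1}{\deg f}\log|f(z+h)|-\epsilon\le V_K(z)$ for all $z$. Taking the supremum over $f$ gives $V_K(z+h)\le V_K(z)+\epsilon$. Replacing $(z,h)$ by $(z+h,-h)$ gives the reverse inequality, and since $V_K$ is finite, $|V_K(z+h)-V_K(z)|\le\epsilon$.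
\end{proof}

A \emph{continuum} is a compact connected set. The building blocks of our sets are products of a planar continuum with discs.

\begin{lemma}\label{lem:blocks}
Let $K\subset\mathbb{C}^d$ be a finite union of sets $E=\Gamma\times\overline{\mathbb{D}}_\tau^{\,d-1}$, where $\Gamma\subset\mathbb{C}$ is a continuum with more than one point and $\tau>0$ (both depending on $E$). Then $V_K<\infty$ everywhere, and for every $\epsilon>0$ there is $\delta>0$ with $V_K\le\epsilon$ on $K^\delta$. In particular $K$ is L-regular.
\end{lemma}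

\begin{proof}
We show that for each block $E$ there is a continuous $W\ge0$ on $\mathbb{C}^d$ with $W=0$ on $E$ and $V_E\le W$. This suffices: by (V1), $V_K\le W<\infty$; by compactness of $E$, $W\le\epsilon$ on $E^\delta$ for small $\delta$; and $K^\delta$ is the union of the finitely many $E^\delta$. The last claim is then Lemma~\ref{lem:criterion}.

Let $\Omega$ be the component of $\mathbb{C}_\infty\setminus\Gamma$ that contains $\infty$, where $\mathbb{C}_\infty$ is the Riemann sphere. Every other component has a connected closure that meets $\Gamma$, so $\mathbb{C}_\infty\setminus\Omega$ is connected, and a domain in the sphere with connected complement is simply connected. The complement has more than one point, so the Riemann mapping theorem gives a conformal map $\varphi$ of $\Omega$ onto $\{|w|>1\}\cup\{\infty\}$ with $\varphi(\infty)=\infty$. Preimages under $\varphi$ of compact sets are compact in $\Omega$, so $|\varphi(t)|\to1$ as $t\to\partial\Omega$. Hence the function $G$ equal to $\log|\varphi|$ on $\Omega\setminus\{\infty\}$ and to $0$ elsewhere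 is continuous on $\mathbb{C}$ and vanishes on $\Gamma$.

Let $p$ be a polynomial in one variable of degree at most $m$ with $|p|\le1$ on $\Gamma$. Since $\varphi$ has a simple pole at $\infty$, the function $p/\varphi^m$ is holomorphic on $\Omega$, including $\infty$, and its modulus has upper limit at most $1$ at each point of $\partial\Omega\subset\Gamma$. By the maximum modulus principle $|p|\le e^{mG}$ on $\Omega\setminus\{\infty\}$. On the bounded components of $\mathbb{C}\setminus\Gamma$ the same principle gives $|p|\le1=e^{mG}$. For $\Gamma=\overline{\mathbb{D}}_\tau$ we may take $\varphi(t)=t/\tau$, and the bound reads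
\begin{equation}\label{eq:discgrowth}
|p(t)|\le\max(1,|t|/\tau)^m .
\end{equation}

Now let $p$ be a polynomial on $\mathbb{C}^d$ of degree $m\ge1$ with $\|p\|_E\le1$. It has degree at most $m$ in each variable. Fixing $z_2,\dots,z_d\in\overline{\mathbb{D}}_\tau$ gives $|p(z)|\le e^{mG(z_1)}$ for all $z_1\in\mathbb{C}$. Next fix $z_1\in\mathbb{C}$ and $z_3,\dots,z_d\in\overline{\mathbb{D}}_\tau$ and apply \eqref{eq:discgrowth} in $z_2$, then in $z_3$, and so on. The result is $\frac1m\log|p(z)|\le W(z):=G(z_1)+\sum_{j\ge2}\log^+(|z_j|/\tau)$.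
\end{proof}

\section{Attaching a small star}\label{sec:attach}

A star by itself gives one bad pair of degrees. To obtain infinitely many with one set, we must place a new star next to a compact set $K'$ that has already been built, and the Fekete points are now free to sit in $K'$. We have to control how many of them fall in the star, and which. The mechanism is visible with two extra points.

\begin{example}[two points near the disc]\label{ex:two}
Let $Y=\overline{\mathbb{D}}_1\cup\{\alpha,\alpha+r\}$ with $\alpha>1$ and $0<r\le1$, and let $F$ be a degree $N$ Fekete set of $Y$, with Lagrange polynomials $\ell_\xi$, $\xi\in F$. By \eqref{eq:lagrange}, $|\ell_\xi|\le1$ on $Y$.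

\emph{If $\alpha^N>N+1$, then $F$ contains at least one extra point.} Otherwise $t^N=\sum_{\xi}\xi^N\ell_\xi(t)$ with all $|\xi|\le1$, and $t=\alpha$ gives $\alpha^N\le N+1$.

\emph{If $r\alpha^{N-1}>(N+1)(\alpha+2)$, then $F$ contains both.} Suppose $F$ omits the extra point $y$, and let $y'$ be the other one. The polynomial $h(t)=(t-y')t^{N-1}$ vanishes at $y'$ and has modulus at most $\alpha+2$ on the disc, so $r\alpha^{N-1}\le|h(y)|\le(N+1)(\alpha+2)$.

\emph{If $r(\alpha+r)^{N-1}<\alpha-1$, then $F$ contains at most one.} Otherwise $\ell_{\alpha+r}(t)=\frac{t-\alpha}{r}\,w(t)$ with $\deg w=N-1$ and $w(\alpha+r)=1$. On the disc $|w|\le r/(\alpha-1)$, and \eqref{eq:discgrowth} gives $1\le(\alpha+r)^{N-1}r/(\alpha-1)$.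
\end{example}

So, up to factors polynomial in $N$, moving a Fekete point from the disc to a position near $\alpha$ multiplies the determinant by $e^{gN}$, where $g=\log\alpha$ is the growth rate at $\alpha$, and the second point pays a factor $r$ for being close to the first. In a cluster of diameter about $r=e^{-\theta N}$ the $(j+1)$-st point pays $r^j$, so it is taken if $j\theta<g$ and refused if $j\theta>g$. With $\theta=g/(J-\frac12)$ exactly $J$ points are taken. If the cluster is a copy of a star with $J+1$ points, the remaining choice is which point to omit; since all cluster points look alike from $K'$, this is decided by \eqref{eq:omit}. Finally, the rescaled polynomial $P((t-\alpha)/r)$ of degree $\mu$ has size about $r^{-\mu}=e^{\mu\theta N}$ on $K'$. The remaining $n-\mu$ degrees can damp it by about $e^{-gn}$, which is enough if $\mu\theta N<gn$, that is, if $N/n<(J-\frac12)/\mu$. For $N\le cn$ a star with $J=(c+1)\mu$ meets this condition.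

This count needs the upper and lower growth rates at $\alpha$ to agree, with an explicit polynomial attaining the rate. For the disc it was $t^N$. In general we arrange that $K'$ lies over a lemniscate $\{|Q|\le1\}$, and powers of $Q$ take this role.

\subsection*{Setting}
$Q$ is a polynomial in one variable of degree $q\ge1$ and $X=\{t\in\mathbb{C}:|Q(t)|\le1\}$. The set $K'\subset\mathbb{C}^d$ is compact with nonempty interior, $\pi(K')=X$, and $\hat X\subset K'$. Finally $\alpha\in\mathbb{C}\setminus X$ and $g=\frac1q\log|Q(\alpha)|>0$.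

\begin{proposition}\label{prop:attach}
In this setting there is $C_1=C_1(K',Q,\alpha,d)$ with the following property. Let $c\ge1$ be an integer, $A\ge2$ real, $\mu=\lceil3A^c\rceil$ and $J=(c+1)\mu$. Let $n,N_0$ be integers with $N_0\ge\max(C_1,J^4)$ and $n\le N_0\le cn$. Then there is a finite set $Z\subset\{|t-\alpha|\le1/N_0\}\setminus X$ such that, for $Y=K'\cup\hat Z$ and every integer $N\in(N_0-c,N_0]$, every degree $N$ Fekete set $F$ of $Y$ satisfies $\Lambda_n(Y,F)>A/2$.
\end{proposition}

The hypothesis $N_0\ge J^4$ says that the star is small compared with the degree, so that errors of size $J\log N$ are negligible against the margins $gN/J$ in the count above. The window of $c$ consecutive degrees is needed only for non-integer $\gamma$ in Theorem~\ref{thm:main}. The rest of this section is the proof.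

\subsection*{Constants and the set $Z$}
Let $\rho=1+\max_{t\in X}|t-\alpha|$. Choose $\eta_0>0$ so that the disc $\{|t-\alpha|\le\eta_0\}$ misses $X$. There $Q\ne0$, so $\log|Q|$ is smooth, and there is $b>0$ with
\begin{equation}\label{eq:lip}
\Bigl|\tfrac1q\log|Q(t)|-g\Bigr|\le b\,|t-\alpha|\qquad(|t-\alpha|\le\eta_0).
\end{equation}
Let $C_0$ be such that
\begin{equation}\label{eq:C0}
C_0\log N\ge\log2+\log(2N)+b+g(1+q)+d\log(N+1)+\log\rho\qquad(N\ge2).
\end{equation}
These constants depend only on $(K',Q,\alpha,d)$. Let $S=S(c+1,\mu,A)$ and $P=A(1-z^\mu)$ be as in Lemma~\ref{lem:star}. Then $|S|=J+1$, and $J\ge6A^c$, so part (iv) of that lemma applies, with $e^{\pm2J}$ as bounds. Also $A,c,\mu\le J$ and $J\ge12$. Put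
\[
\theta=\frac{g}{J-\frac12},\qquad r=e^{-\theta N_0},\qquad x_s=\alpha+rs,\qquad Z=\{x_s:s\in S\}.
\]
Since $J\le N_0^{1/4}$, we have $r\le e^{-gN_0/J}\le e^{-gN_0^{3/4}}$, and $c\le N_0^{1/4}\le N_0/2$ gives $N_0/2\le N\le N_0$ for $N$ in the window. We require:
\begin{itemize}
\item[(L1)] $2/N_0\le\eta_0$ and $4rN_0\le1$;
\item[(L2)] $N_0/2\ge J+1+q$ and $gN_0/2\ge b$;
\item[(L3)] $6rN_0\,e^{2C_0J\log N_0}\le0.1$;
\item[(L4)] $gN_0/(2J)>gJ+C_0J\log N_0+2J$;
\item[(L5)] $gN_0/(2J^2)\ge\log(2J)+J\log\rho+g(J+q)$;
\item[(L6)] $2bN_0r\le0.05$.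
\end{itemize}
Each condition follows from the one obtained by replacing $J$ with $N_0^{1/4}$ and $r$ with $e^{-gN_0^{3/4}}$. The resulting inequalities involve only $N_0$ and the constants above, and they hold for large $N_0$: in (L3) and (L4) the term $N_0^{3/4}$ dominates $N_0^{1/4}\log N_0$, and in (L5) the term $N_0^{1/2}$ dominates $N_0^{1/4}$. This defines $C_1$. By (L1) and $|s|\le\frac32$,
\begin{equation}\label{eq:near}
|x_s-\alpha|\le2r\le\frac1{2N_0}\le\frac1{2N},\qquad\frac1N\le\eta_0 .
\end{equation}
So $Z\cap X=\emptyset$, and $\hat Z\cap K'=\emptyset$ because $\pi(K')=X$. Fix $N$ in the window and let $M=\dim\mathcal{P}^N$; by (L2), $J+2\le N+1\le M\le(N+1)^d$.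

\subsection*{Growth near $\alpha$}
Let $f\in\mathcal{P}^N$. The rational function $f(\hat t)^q/Q(t)^N$ is holomorphic on $\mathbb{C}_\infty\setminus X$, including $\infty$, and continuous up to the boundary. On the boundary $|Q|=1$, and $|f(\hat t)|\le\|f\|_{K'}$ because $\hat X\subset K'$. The maximum modulus principle gives $|f(\hat t)|\le\|f\|_{K'}|Q(t)|^{N/q}$ for $t\notin X$, and by \eqref{eq:lip} and \eqref{eq:near}
\begin{equation}\label{eq:growth}
|f(\hat t)|\le e^{gN+b}\,\|f\|_{K'}\qquad(|t-\alpha|\le1/N).
\end{equation}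

\subsection*{Separating the two scales}
Evaluations at the points of $\hat Z$ are almost linearly dependent, since the points almost coincide. Divided differences remove this degeneracy. For distinct $y_1,\dots,y_i\in Z$ and $f\in\mathcal{P}^N$ let
\begin{equation}\label{eq:dd}
f[y_1,\dots,y_i]=\sum_{h=1}^i\frac{f(\hat y_h)}{\prod_{h'\ne h}(y_h-y_{h'})}=\frac1{2\pi i}\oint_{|t-\alpha|=1/N}\frac{f(\hat t)\,dt}{(t-y_1)\cdots(t-y_i)} ,
\end{equation}
the second equality being the residue theorem. We recall Newton's formula
\[
f(\hat y_i)=\sum_{k\le i}f[y_1,\dots,y_k]\prod_{h<k}(y_i-y_h).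
\]
It is a triangular relation between the evaluations at $\hat y_1,\dots,\hat y_j$ and the divided differences $f[y_1],\dots,f[y_1,\dots,y_j]$, with nonzero diagonal entries $\prod_{h<i}(y_i-y_h)$. In particular $f$ vanishes at $\hat y_1,\dots,\hat y_j$ if and only if these $j$ divided differences vanish, and in that case the sum in \eqref{eq:dd} gives
\begin{equation}\label{eq:quotient}
f[y_1,\dots,y_j,y]=f(\hat y)\Big/\prod_{i\le j}(y-y_i).
\end{equation}
For $\mathbf{y}=(y_1,\dots,y_j)$ distinct points of $Z$, $0\le j\le J+1$, and $\xi\in(K')^{M-j}$, let $\Delta(\mathbf{y};\xi)$ be the modulus of the determinant, in the monomial basis, of the $M$ functionals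
\[
f[y_1],\ f[y_1,y_2],\ \dots,\ f[y_1,\dots,y_j],\ f(\xi_1),\ \dots,\ f(\xi_{M-j}).
\]
By the triangular relation,
\begin{equation}\label{eq:split}
|\operatorname{VDM}_N(\hat y_1,\dots,\hat y_j,\xi)|=\prod_{i<i'}|y_i-y_{i'}|\cdot\Delta(\mathbf{y};\xi).
\end{equation}
The first factor sees only the geometry inside the cluster; the second describes its interaction with $K'$ and, by \eqref{eq:split}, does not depend on the order of $\mathbf{y}$. Put $\Delta^*(\mathbf{y})=\max_\xi\Delta(\mathbf{y};\xi)$. Since $K'$ has interior, it is determining, and $\Delta^*(\emptyset)>0$.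

\subsection*{Step 1: each cluster point gains $e^{gN}$}
\emph{For $0\le j\le J$, $\mathbf{y}=(y_1,\dots,y_j)$ and $\mathbf{y}^+=(y_1,\dots,y_{j+1})$, both $\Delta^*(\mathbf{y})$ and $\Delta^*(\mathbf{y}^+)$ are positive and}
\begin{equation}\label{eq:gain}
\bigl|\log\Delta^*(\mathbf{y}^+)-\log\Delta^*(\mathbf{y})-gN\bigr|\le C_0J\log N .
\end{equation}

\emph{Positivity and the lower bound.} By induction on $j$ we may assume $\Delta^*(\mathbf{y})>0$; let it be attained at $\xi$. Let $\ell_k$ be the element of the dual basis (Lemma~\ref{lem:exchange}) that belongs to the evaluation at $\xi_k$. As in Example~\ref{ex:two}, we expand a polynomial that is small on $K'$ and large near $\alpha$. Let $\nu=\lfloor(N-j)/q\rfloor$ and $h(z)=\prod_{i\le j}(z_1-y_i)\cdot Q(z_1)^\nu\in\mathcal{P}^N$. Since $h$ vanishes at the $\hat y_i$, we have $h=\sum_kh(\xi_k)\ell_k$. Since $\pi(K')=X$ and $|y_i-\alpha|\le1$, we have $|h|\le\rho^j$ on $K'$. By \eqref{eq:quotient}, \eqref{eq:lip}, \eqref{eq:near}, and by $q\nu\ge N-j-q\ge0$ and $g-b/N\ge0$ from (L2),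
\[
|h[\mathbf{y}^+]|=|Q(y_{j+1})|^\nu\ge e^{(N-j-q)(g-b/N)}\ge e^{gN-g(j+q)-b}.
\]
So $|\ell_k[\mathbf{y}^+]|\ge e^{gN-g(j+q)-b}/(M\rho^j)$ for some $k$. Replacing the evaluation at $\xi_k$ by the functional $f[\mathbf{y}^+]$ gives $\Delta^*(\mathbf{y}^+)\ge|\ell_k[\mathbf{y}^+]|\,\Delta^*(\mathbf{y})>0$. The loss satisfies
\[
g(j+q)+b+d\log(N+1)+j\log\rho\le J\bigl(g(1+q)+b+d\log(N+1)+\log\rho\bigr)\le C_0J\log N
\]
by \eqref{eq:C0}.

\emph{The upper bound.} Let $\Delta^*(\mathbf{y}^+)$ be attained at $\xi$, and let $u$ be the element of the dual basis that belongs to the last divided difference: $u$ vanishes at the $\xi_k$ and at $\hat y_1,\dots,\hat y_j$, and $u[\mathbf{y}^+]=1$. Replacing the last divided difference by the evaluation at $\zeta\in K'$ gives $|u(\zeta)|\,\Delta^*(\mathbf{y}^+)=\Delta(\mathbf{y};\xi,\zeta)\le\Delta^*(\mathbf{y})$. Thus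
\begin{equation}\label{eq:u}
\|u\|_{K'}\le\Delta^*(\mathbf{y})/\Delta^*(\mathbf{y}^+).
\end{equation}
On the circle $|t-\alpha|=1/N$ we have $|t-y_i|\ge\frac1{2N}$ by \eqref{eq:near}. The integral in \eqref{eq:dd} and \eqref{eq:growth} give $1\le\frac1N(2N)^{j+1}e^{gN+b}\|u\|_{K'}$. With \eqref{eq:u}, $\Delta^*(\mathbf{y}^+)\le2(2N)^je^{gN+b}\Delta^*(\mathbf{y})$, and $\log2+j\log(2N)+b\le C_0J\log N$.

\subsection*{Step 2: from $K'$ all cluster points look alike}
The error in \eqref{eq:gain} is far larger than the factor $2$ that singles out the center of the star. To decide which point is omitted we need a comparison up to a factor close to $1$. It holds because the cluster has diameter exponentially smaller than the scale $1/N$ on which the dual polynomial varies.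

\emph{If $\mathbf{y}_0=(y_1,\dots,y_{J-1})$ and $y,y'$ are the two remaining points of $Z$, then $\Delta^*(\mathbf{y}_0,y)\ge0.9\,\Delta^*(\mathbf{y}_0,y')$.}

Take $u$ as in the upper bound of Step 1 for $\mathbf{y}^+=(\mathbf{y}_0,y')$. Replacing the last divided difference by $f[\mathbf{y}_0,y]$ gives $\Delta^*(\mathbf{y}_0,y)\ge|u[\mathbf{y}_0,y]|\,\Delta^*(\mathbf{y}_0,y')$. Since $u(\hat y_i)=0$, the quotient $v(t)=u(\hat t)/\prod_{i\le J-1}(t-y_i)$ is a polynomial, and by \eqref{eq:quotient} $v(y)=u[\mathbf{y}_0,y]$ and $v(y')=1$. On $|t-\alpha|=1/N$, \eqref{eq:growth}, \eqref{eq:u}, \eqref{eq:gain} and \eqref{eq:C0} give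
\[
|v|\le(2N)^{J-1}e^{gN+b}\,e^{-gN+C_0J\log N}\le H:=e^{2C_0J\log N}.
\]
The bound holds inside the circle as well, and Cauchy's estimate on discs of radius $\frac1{2N}$ gives $|v'|\le2NH$ on $|t-\alpha|\le\frac1{2N}$. Since $|y-y'|\le3r$, we get $|v(y)-1|\le6rNH\le0.1$ by (L3).

\subsection*{Step 3: every Fekete set omits exactly the center}
\emph{For every degree $N$ Fekete set $F$ of $Y$, $F\cap\hat Z=\{\hat x_s:s\in S\setminus\{0\}\}$.}

For $S'\subset S$ with $|S'|=j$ put
\[
T(S')=r^{j(j-1)/2}\,|\operatorname{VDM}(S')|\ \Delta^*(x_s:s\in S')>0 .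
\]
By \eqref{eq:split}, $T(S')$ is the maximum of $|\operatorname{VDM}_N|$ over tuples that consist of the points $\hat x_s$, $s\in S'$, and $M-j$ points of $K'$. Every tuple of distinct points of $Y$ is of this kind for exactly one $S'$. So if $S'$ corresponds to $F$, then $T(S')$ is maximal among all subsets of $S$. For $|S'|=j\le J$, $s\in S\setminus S'$, and $\mathbf{y},\mathbf{y}^+$ corresponding to $S'$ and $S'\cup\{s\}$, we have
\begin{equation}\label{eq:ratio}
\frac{T(S'\cup\{s\})}{T(S')}=e^{-j\theta N_0}\prod_{s'\in S'}|s-s'|\cdot\frac{\Delta^*(\mathbf{y}^+)}{\Delta^*(\mathbf{y})}.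
\end{equation}

\emph{A set with $j\le J-1$ points is not maximal.} Here $j\theta\le(J-1)\theta=g-\frac{g}{2J-1}\le g-\frac g{2J}$, and $gN\ge gN_0-gc\ge gN_0-gJ$. By \eqref{eq:gain}, Lemma~\ref{lem:star}(iv) and (L4), the ratio \eqref{eq:ratio} is at least $\exp\bigl(\frac{gN_0}{2J}-gJ-C_0J\log N_0-2J\bigr)>1$.

\emph{The set $S$ is not maximal.} Here we use \eqref{eq:ratio} with $j=J$. Since $J\theta=g+\frac g{2J-1}\ge g+\frac g{2J}$ and $N\le N_0$, we get $T(S)/T(S\setminus\{s\})\le\exp\bigl(-\frac{gN_0}{2J}+C_0J\log N_0+2J\bigr)<1$ by (L4).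

\emph{A set $S\setminus\{s\}$ with $s\ne0$ is not maximal.} Let $\mathbf{y}_0$ correspond to $S\setminus\{s,0\}$. By \eqref{eq:omit}, Lemma~\ref{lem:star}(iv) and Step 2,
\[
\frac{T(S\setminus\{0\})}{T(S\setminus\{s\})}=\frac{|\omega_S'(s)|}{|\omega_S'(0)|}\cdot\frac{\Delta^*(\mathbf{y}_0,x_s)}{\Delta^*(\mathbf{y}_0,x_0)}\ge2\cdot0.9>1 .
\]
Only $S'=S\setminus\{0\}$ remains.

\subsection*{Step 4: the test polynomial}
We have $n\ge N_0/c\ge J^4/c\ge\mu$. Let $\nu=\lfloor(n-\mu)/q\rfloor$ and
\[
p(z)=P\Bigl(\frac{z_1-\alpha}{r}\Bigr)\Bigl(\frac{Q(z_1)}{Q(\alpha)}\Bigr)^{\nu}\in\mathcal{P}^n .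
\]
On $K'$ we have $|z_1-\alpha|\le\rho$ and $|Q(z_1)|\le1$, and $\rho/r\ge1$. So the first factor is at most $A(1+(\rho/r)^\mu)\le2A(\rho/r)^\mu$, the second is at most $e^{-gq\nu}\le e^{-g(n-\mu-q)}$, and
\[
\log|p|\le\log(2A)+\mu\log\rho+\mu\theta N_0-g(n-\mu-q).
\]
This is where $N_0\le cn$ and $J=(c+1)\mu$ enter:
\[
\mu\theta N_0\le gn\,\frac{c\mu}{J-\frac12}=gn-gn\,\frac{\mu-\frac12}{J-\frac12}\le gn-\frac{gn}{2J},\qquad\frac{gn}{2J}\ge\frac{gN_0}{2cJ}\ge\frac{gN_0}{2J^2}.
\]
Since $A,\mu\le J$, condition (L5) yields $|p|\le1$ on $K'$. At a point $\hat x_s$, \eqref{eq:lip}, \eqref{eq:near}, $q\nu\le n\le N_0$ and (L6) give $\bigl|\nu\log|Q(x_s)/Q(\alpha)|\bigr|\le q\nu\,b\cdot2r\le0.05$, so the second factor of $p$ has modulus at most $1.1$. By Step 3 and Lemma~\ref{lem:star}(ii), $\|p\|_F\le1.1$, while $x_0=\alpha$ and $p(\hat\alpha)=A$. Hence $\Lambda_n(Y,F)\ge A/1.1>A/2$. This proves Proposition~\ref{prop:attach}. \qed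

\section{The counterexample}\label{sec:construction}

We now attach stars one after another. After each attachment the set must again lie over a lemniscate, so that Proposition~\ref{prop:attach} can be applied at the next stage. Everything added later must stay in a small neighborhood of the current set, for two reasons: to preserve the failure just created (Lemma~\ref{lem:stable}), and to keep the extremal function small near the limit (Lemma~\ref{lem:criterion}). This is possible because $\alpha$ may be taken arbitrarily close to $X$. Then $g$ is small and $C_1$ is large, which only forces the next degree to be large.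

\begin{proposition}\label{prop:construct}
Let $\mathcal{M}$ be a countable nonempty family of integer sequences $(m_n)$ with $m_n\ge n$ and $\liminf_n m_n/(n\log n)=0$. There are an L-regular compact set $K\subset\mathbb{C}^d$ and integers $n_1<n_2<\cdots$ such that for each $(m_n)\in\mathcal{M}$ there are infinitely many $k$ with this property: for every integer $N\in(m_{n_k}-\lceil m_{n_k}/n_k\rceil,\,m_{n_k}]$ and every degree $N$ Fekete set $F$ of $K$, $\Lambda_{n_k}(K,F)>k$.
\end{proposition}

\begin{proof}
Assign to each stage $k\ge1$ a member of $\mathcal{M}$, using each member infinitely often. We build compact sets $K_0\subset K_1\subset\cdots$, nonconstant polynomials $Q_k$ and numbers $\varepsilon_k>0$, where $K_k$ is a finite union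
\begin{equation}\label{eq:form}
K_k=\bigcup_iX_{k,i}\times\overline{\mathbb{D}}_{\tau_{k,i}}^{\,d-1},\qquad\bigcup_iX_{k,i}=X_k=\{|Q_k|\le1\},
\end{equation}
with $\tau_{k,i}>0$ and the $X_{k,i}$ disjoint, nonempty and compact. (For $d\ge2$ the radii must be allowed to differ, because a newly attached point may be thickened only slightly in all directions.) Start with $Q_0(t)=t$, $K_0$ the closed unit polydisc, and $\varepsilon_0=1$. A set of the form \eqref{eq:form} that contains $K_0$ has interior and satisfies $\pi(K_k)=X_k$ and $\hat X_k\subset K_k$, so $(K_k,Q_k)$ fits the setting of Section~\ref{sec:attach}.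

\emph{Lemma~\ref{lem:blocks} applies to $K_k$.} By the open mapping theorem, every point with $|Q_k|=1$ is a limit of points with $|Q_k|<1$, so $X_k$ is the closure of $\{|Q_k|<1\}$. Each component of this bounded open set contains a zero of $Q_k$: otherwise $|1/Q_k|$ would exceed $1$ inside and equal $1$ on the boundary. So there are finitely many components, and $X_k$ is the union of their closures, which are continua with more than one point. Each of them is connected and therefore lies in a single $X_{k,i}$. Hence $K_k$ is a finite union of blocks $\Gamma\times\overline{\mathbb{D}}_\tau^{\,d-1}$.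

\emph{Stage $k$: the star.} Choose $\alpha_k\notin X_{k-1}$ at distance less than $\varepsilon_{k-1}/8$ from $X_{k-1}$, and let $C_1$ be the constant of Proposition~\ref{prop:attach} for $(K_{k-1},Q_{k-1},\alpha_k)$. Put $A=2k$ and $\beta=1/(8\log2A)$. For the assigned sequence, $m_n\le\beta n\log n$ for infinitely many $n$. Choose such an $n=n_k$ larger than $C_1$, $8/\varepsilon_{k-1}$, $(8A)^8$, and $n_{k-1}$ if $k\ge2$. Put $N_0=m_n$ and $c=\lceil m_n/n\rceil\le\beta\log n+1$, so $n\le N_0\le cn$. Since $c+1\le2^c$ and $\lceil3A^c\rceil\le4A^c$,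
\[
J\le4(2A)^c\le8A\,(2A)^{\beta\log n}=8A\,n^{1/8},\qquad J^4\le(8A)^4n^{1/2}\le n\le N_0 .
\]
This is the only place where $\liminf m_n/(n\log n)=0$ is used, and it explains the threshold: the star needs about $A^c$ points, and this number stays below a small power of $n$ when $c$ is a small multiple of $\log n$. Proposition~\ref{prop:attach} gives $Z_k$ and $Y_k=K_{k-1}\cup\hat Z_k$. Since $1/N_0<\varepsilon_{k-1}/8$ and $\hat X_{k-1}\subset K_{k-1}$, we have $Y_k\subset K_{k-1}^{\varepsilon_{k-1}/4}$. Lemma~\ref{lem:stable}, applied to the finitely many $N\in(N_0-c,N_0]$, gives $\delta_k>0$ such that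
\begin{equation}\label{eq:kept}
\Lambda_{n_k}(Y',F')>A/2=k
\end{equation}
for all compact $Y'$ with $Y_k\subset Y'\subset Y_k^{\delta_k}$, all these $N$, and all degree $N$ Fekete sets $F'$ of $Y'$.

\emph{Stage $k$: the new lemniscate.} Let $\eta_k=\min(\delta_k/2,\varepsilon_{k-1}/4)$. The compact sets $X_{k-1,i}$ and the points $z\in Z_k$ are pairwise disjoint. Choose pairwise disjoint open sets $U_i\supset X_{k-1,i}$ and $U_z\ni z$ contained in their $\eta_k$-neighborhoods. Let $w(t)=\prod_{z\in Z_k}(t-z)$ and $\kappa=\max_{X_{k-1}}|w|>0$. On the closed set $\mathbb{C}\setminus\bigcup_iU_i$ we have $|Q_{k-1}|>1$, and $|Q_{k-1}|\to\infty$ at $\infty$, so $|Q_{k-1}|\ge1+\sigma$ there for some $\sigma>0$. For the same reason $|w|\ge w_0>0$ on $\mathbb{C}\setminus\bigcup_zU_z$. Choose $\nu\ge1$ with $(1+\sigma)^\nu w_0>\kappa$ and put $Q_k=Q_{k-1}^\nu w/\kappa$. Then $|Q_k|\le1$ on $X_{k-1}$, $Q_k=0$ on $Z_k$, and $|Q_k|>1$ outside all the sets $U_i$, $U_z$. So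
\[
X_{k-1}\cup Z_k\subset X_k\subset\bigcup_iU_i\cup\bigcup_zU_z .
\]
The sets $X_k\cap U_i$ and $X_k\cap U_z$ are nonempty, disjoint, relatively open in $X_k$, and cover $X_k$; each is the complement in $X_k$ of the union of the others, hence compact. Let $K_k$ be the union of the sets $(X_k\cap U_i)\times\overline{\mathbb{D}}_{\tau_{k-1,i}}^{\,d-1}$ and $(X_k\cap U_z)\times\overline{\mathbb{D}}_{\eta_k}^{\,d-1}$. It has the form \eqref{eq:form} and contains $Y_k$. A point of the first kind is within $\eta_k$ of the point of $K_{k-1}$ obtained by moving its first coordinate into $X_{k-1,i}$, and a point of the second kind is within $\eta_k$ of $\hat z$. Therefore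
\[
Y_k\subset K_k\subset Y_k^{\eta_k}\subset K_{k-1}^{\varepsilon_{k-1}/2}.
\]

\emph{Stage $k$: the room left for later stages.} By Lemma~\ref{lem:blocks} choose $0<\varepsilon_k\le\min(\varepsilon_{k-1}/2,\delta_k/2)$ with $V_{K_k}\le1/k$ on $K_k^{2\varepsilon_k}$.

\emph{The limit.} Let $K=\overline{\bigcup_kK_k}$. Since $K_{j+1}\subset K_j^{\varepsilon_j/2}$ and $\varepsilon_{j+1}\le\varepsilon_j/2$, every $K_j$ with $j\ge k$ lies in $K_k^{\varepsilon_k}$, because $\frac12\sum_{j\ge k}\varepsilon_j\le\varepsilon_k$. This neighborhood is compact, so $K$ is compact and $K\subset K_k^{\varepsilon_k}$ for every $k$. Hence $Y_k\subset K\subset Y_k^{\eta_k+\varepsilon_k}\subset Y_k^{\delta_k}$, and \eqref{eq:kept} holds with $Y'=K$. Finally, $V_K\le V_{K_0}<\infty$ by (V1) and Lemma~\ref{lem:blocks}, and for $k\ge1$ we have $V_K\le V_{K_k}\le1/k$ on $K_k^{2\varepsilon_k}\supset K^{\varepsilon_k}$. By Lemma~\ref{lem:criterion}, $K$ is L-regular.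
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:threshold}]
A sequence with $m_n\ge n$ that violates (b) has $\liminf m_n/(n\log n)=0$. Given a countable family of such sequences, take $K$ from Proposition~\ref{prop:construct} and $N=m_{n_k}$. For each sequence in the family, $\Lambda_{n_k}(K,F)>k$ for infinitely many $k$ and all degree $m_{n_k}$ Fekete sets $F$, so the bound in (a) fails. This proves the last statement, and a family with one member gives (a)$\Rightarrow$(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]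
Apply Proposition~\ref{prop:construct} to the family of sequences $(cn)_n$, $c=1,2,\dots$. There are uncountably many real $\gamma$, but the values $\lceil\gamma n\rceil$ increase in steps of at most $\lceil\gamma\rceil$, so they meet every window of $c\ge\gamma$ consecutive degrees. Precisely, let $\gamma>0$ and $A>0$, and fix an integer $c\ge\gamma$. For infinitely many $k>A$, with $n=n_k$, every degree $N$ Fekete set $F$ of $K$ with $N\in(cn-c,cn]$ has $\Lambda_n(K,F)>k$. Let $n'$ be the largest integer with $\lceil\gamma n'\rceil\le cn$. Since $\lceil\gamma n\rceil\le cn$, we have $n'\ge n$. Since $cn<\lceil\gamma(n'+1)\rceil\le\lceil\gamma n'\rceil+\lceil\gamma\rceil\le\lceil\gamma n'\rceil+c$, we have $\lceil\gamma n'\rceil\in(cn-c,cn]$. As $\mathcal{P}^n\subset\mathcal{P}^{n'}$, every degree $\lceil\gamma n'\rceil$ Fekete set $F$ has $\Lambda_{n'}(K,F)\ge\Lambda_n(K,F)>k>A$. Because $n'\ge n_k\to\infty$, there are infinitely many such $n'$.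
\end{proof}

\section{The sharp constant in one variable}\label{sec:sharp}

For the lower bound in Theorem~\ref{thm:constant} we need a set with $cn+2$ points and a polynomial of degree $n$ of size about $(cn)^{1/c}$ at the omitted point. The star $S(c+1,\mu,A)$ has too many points for its value of $A$, and the star $S_0=S(c,\mu,A)$ has $c\mu+1$ points, one too few. Adding a single point $t$ with $|P(t)|\le1$ does not work. For $S_1=S_0\cup\{t\}$ we have $|t^\mu-1|\le1/A$, so $|\omega_{S_1}'(t)|=|\omega_{S_0}(t)|\le2|t|A^{-c}$, while $|\omega_{S_1}'(0)|=|t|\,|\omega_{S_0}'(0)|\ge|t|/2$. Once $A^c>4$, the center is no longer the omitted point.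

The remedy is to add $R=cl+1$ points, the $R$-th roots of unity, and to raise the degree of $P$ by $l$ through a factor $z^l$, which has constant modulus on them. The count becomes $c(\mu+l)+2$. The derivative of $z^R-1$ contributes a factor $R$ to $|\omega_S'|$ at each new point, and this compensates the deficit $A^{-c}$ when $R$ has order $A^c$. The star is shrunk by a factor $r$ and centered at a point $a>1$. The value of $r$ is dictated by the requirement $|P|\le1$ on the unit circle, and $a$ is taken so large that $|z-a|^{c\mu}$ varies by a bounded factor on the circle.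

\begin{lemma}\label{lem:sharp}
Let $c\ge1$ be an integer, $A\ge1$ real, $B=2A$, and $n\ge129B^c/c+7$ an integer. There are a set $S\subset\mathbb{C}$ with $cn+2$ points, a point $a\in S$ and a polynomial $P$ of degree $n$ such that
\begin{itemize}
\item[(i)] $P(a)=A$ and $|P|\le1$ on $S\setminus\{a\}$;
\item[(ii)] $|\omega_S'(s)|\ge2|\omega_S'(a)|$ for all $s\in S\setminus\{a\}$.
\end{itemize}
Consequently $S\setminus\{a\}$ is the only degree $cn$ Fekete set of $S$, and $\Lambda_n(S,S\setminus\{a\})\ge A$.
\end{lemma}

\begin{proof}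
\emph{Parameters.} Put
\[
\mu=\lceil32B^{c-1}/c\rceil,\quad l=n-\mu,\quad\lambda=l/\mu,\quad R=cl+1,\quad a=2c\mu+1,
\]
and define $r>0$ by $r^\mu=B(a+1)^\mu a^{-l}$. Since $B\ge2$, we have $\mu\le16B^c/c+1$, so $6\mu+33B^c/c\le129B^c/c+6\le n$ and $l\ge5\mu+33B^c/c$. Thus $\lambda\ge5$ and $cl\ge33B^c$. Also $c\mu\ge32B^{c-1}\ge32$, so $a\ge65$. From $cl=c\mu\lambda=(a-1)\lambda/2$ we get $R\le a\lambda$ and $B^{1/\mu}\le B\le cl\le a\lambda/2$. Hence
\[
r=B^{1/\mu}(a+1)a^{-\lambda}\le\frac{a\lambda}2\cdot\frac{4a}3\cdot a^{-\lambda}=\tfrac23\lambda a^{2-\lambda},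
\]
and both $rR$ and $ra$ are at most $\frac23\lambda^2a^{3-\lambda}$. For $a\ge65$ and $\lambda\ge5$ this quantity decreases in $a$, and it decreases in $\lambda$ because $2/\lambda<\log a$. So it is at most $\frac23\cdot25\cdot65^{-2}<\frac1{100}$. Finally $a^l\ge al\ge cl\ge B$. In summary,
\begin{equation}\label{eq:small}
rR\le\tfrac1{100},\qquad ra\le\tfrac1{100},\qquad a^l\ge B .
\end{equation}

\emph{The set.} Let $S_0=S(c,\mu,B)$ be the star of Lemma~\ref{lem:star}, write $\zeta=(z-a)/r$, and put
\[
S=\{z:z^R=1\}\cup(a+rS_0),\qquad P(z)=A\,(z/a)^l\,(1-\zeta^\mu).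
\]
The shrunken star lies in $|z-a|\le2r$, away from the unit circle, so $|S|=R+c\mu+1=cn+2$, and $\deg P=l+\mu=n$.

\emph{Proof of} (i). Clearly $P(a)=A$. If $|z|=1$, then $|\zeta|\le(a+1)/r$, and the definition of $r$ with \eqref{eq:small} gives
\[
|P(z)|\le Aa^{-l}\Bigl(1+\frac{(a+1)^\mu}{r^\mu}\Bigr)=\frac{A}{a^l}+\frac AB\le1 .
\]
At the other points of the star, $A|1-\zeta^\mu|=A/B=\frac12$ and $|z/a|^l\le(1+2r/a)^l\le e^{2rR}<2$.

\emph{Proof of} (ii). We have $\omega_S(z)=(z^R-1)\,r^{c\mu+1}\omega_{S_0}(\zeta)$. At a point $s=a+r\zeta$ with $\zeta\in S_0$ this gives $\omega_S'(s)=(s^R-1)\,r^{c\mu}\omega_{S_0}'(\zeta)$. By Lemma~\ref{lem:star}(iii),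
\begin{equation}\label{eq:center}
2|\omega_S'(a)|\le4a^Rr^{c\mu}=4a^{cl+1}B^c(a+1)^{c\mu}a^{-cl}=4aB^c(a+1)^{c\mu}.
\end{equation}
For $\zeta\ne0$ the same lemma gives $|\omega_{S_0}'(\zeta)|\ge\frac12c\mu B^{1-c}\ge16$. By Bernoulli's inequality and \eqref{eq:small},
\[
|s^R-1|\ge a^R(1-2r/a)^R-1\ge a^R\bigl(1-\tfrac1{50}-\tfrac1{65}\bigr)\ge a^R/4 .
\]
So $|\omega_S'(s)|\ge4a^Rr^{c\mu}\ge2|\omega_S'(a)|$.

Now let $s^R=1$. Write $r^{c\mu+1}\omega_{S_0}(\zeta)=(z-a)G(z)$ with $G(z)=((z-a)^\mu-r^\mu)^c-(r^\mu/B)^c$, so that $|\omega_S'(s)|=R\,|s-a|\,|G(s)|$. Here $|s-a|\ge a-1\ge1$, and $(c+1)r^\mu\le ar\le\frac12$ since $c+1\le a$ and $r<1$. Therefore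
\[
|G(s)|\ge(a-1)^{c\mu}(1-r^\mu)^c-r^\mu\ge(a-1)^{c\mu}\bigl(1-(c+1)r^\mu\bigr)\ge\tfrac12(a-1)^{c\mu},
\]
and $|\omega_S'(s)|\ge\frac R2(a-1)^{c\mu+1}$. Comparing with \eqref{eq:center}, it suffices that
\[
R\ge8B^c\cdot\frac a{a-1}\cdot\Bigl(\frac{a+1}{a-1}\Bigr)^{c\mu}.
\]
By the choice of $a$, the last factor is $(1+\frac1{c\mu})^{c\mu}\le e$, and $\frac a{a-1}\le\frac{65}{64}$. Since $8e\cdot\frac{65}{64}<23$ and $R>33B^c$, the inequality holds.

The final statement follows from \eqref{eq:omit}, (ii) and (i).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:constant}]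
The upper bound was proved in Section~\ref{sec:upper}. For the lower bound let $B=(cn/258)^{1/c}$.

Suppose $n\ge14$ and $B\ge2$. Then $129B^c/c+7=\frac n2+7\le n$, and Lemma~\ref{lem:sharp} with $A=B/2$ gives a finite set $S$ whose only degree $cn$ Fekete set has $\Lambda_n\ge B/2$. Let $A'<B/2$. By Lemma~\ref{lem:stable} with $Y=S$, replacing the points of $S$ by sufficiently small closed discs centered at them gives a compact set all of whose degree $cn$ Fekete sets have $\Lambda_n>A'$. This set is L-regular by Lemma~\ref{lem:blocks}. Letting $A'\to B/2$ and using $cn\ge(cn+1)/2$ and $516^{1/c}\le516$, we obtain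
\[
L(c,n)\ge\frac12\Bigl(\frac{cn}{258}\Bigr)^{1/c}\ge\frac12\Bigl(\frac{cn+1}{516}\Bigr)^{1/c}\ge\frac{(cn+1)^{1/c}}{1032}.
\]

In the remaining cases $L(c,n)\ge1$ suffices. If $B<2$, then $cn+1\le2cn<516\cdot2^c$, so $(cn+1)^{1/c}<1032$. If $n<14$, then $(cn+1)^{1/c}\le(14c)^{1/c}\le14\,c^{1/c}\le28$.
\end{proof}

\begin{remark}
For $c=1$ the upper bound is exact. In Example~\ref{ex:roots} every degree $n$ Fekete set of $S$ has $\Lambda_n=n+1$, so the thickening argument above gives $L(1,n)=n+1$.
\end{remark}

\begin{thebibliography}{1}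

\bibitem{mesh}
\emph{Optimal Polynomial Admissible Meshes On The Closure Of $\mathcal{C}^{1,1}$ Bounded Domains},
\texttt{https://www.math.unipd.it/\textasciitilde{}fpiazzon/file/KracovSozopol2013.pdf}

\end{thebibliography}
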